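# Continuum many ultratypes of $\mathcal L_\infty$-spaces

## Counting $\mathcal L_\infty$-spaces up to isomorphic ultrapowers

Scalars are $\mathbb K=\mathbb R$ or $\mathbb C$ unless real scalars are required explicitly. Ultrafilters are arbitrary, principal ones included. We write $\simeq$ for "linearly isomorphic" and $A\subset^*B$ for "$A\setminus B$ is finite"; $\oplus_\infty$ and "$c_0$-sum" carry sup-norms.

**Theorem A.** There are exactly $2^{\aleph_0}$ ultratypes of $\mathcal L_\infty$-spaces. (This is proved in ZFC.)

**Theorem B.** For every $\varepsilon>0$ there are separable spaces $X_S$, $S\subset\mathbb N$ infinite, such that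

1. for infinite $S,S'$ the following are equivalent: (a) $S\subset^*S'$; (b) $X_S$ is isomorphic to a complemented subspace of $X_{S'}$; (c) some ultrapower of $X_S$ is isomorphic to a complemented subspace of some ultrapower of $X_{S'}$. Hence $X_S,X_{S'}$ have the same ultratype iff $S\triangle S'$ is finite iff $X_S\simeq X_{S'}$;
2. each $X_S$ is an $\mathcal L_\infty$-space with constant $1+\varepsilon$, is a $c_0$-sum of spaces each isomorphic to $c_0$, and $X_S^*\simeq\ell_1$;
3. (real scalars) no ultrapower of any $X_S$ is isomorphic to a complemented subspace of a Lindenstrauss space. So these $2^{\aleph_0}$ ultratypes differ from that of every Lindenstrauss space, in particular from the two known ones described below.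

Now the words in these statements.

**Definition ($\mathcal L_\infty$-space).** A Banach space $X$ is an $\mathcal L_\infty$-space *with constant* $\lambda\ge1$ if it is infinite-dimensional and every finite-dimensional subspace of $X$ lies in a finite-dimensional subspace $E\subset X$ with Banach–Mazur distance $d(E,\ell_\infty^{\dim E})\le\lambda$. It is an $\mathcal L_\infty$-space if this holds for some $\lambda$.

**Definition (ultraproduct, ultrapower).** Let $\mathcal U$ be an ultrafilter on $I$ and $(Z_\iota)_{\iota\in I}$ Banach spaces. The ultraproduct $\prod_{\mathcal U}Z_\iota$ is the space of bounded families $(z_\iota)$, $z_\iota\in Z_\iota$, modulo those with $\lim_{\mathcal U}\|z_\iota\|=0$, with norm $\lim_{\mathcal U}\|z_\iota\|$. If all $Z_\iota=X$ it is the ultrapower $X_{\mathcal U}$.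

**Definition (ultratype).** $X$ and $Y$ have the same ultratype if $X_{\mathcal U}\simeq Y_{\mathcal V}$ for some ultrafilters $\mathcal U,\mathcal V$, possibly on different index sets. This is an equivalence relation (we check transitivity after Proposition 2), and an ultratype is one of its classes.

*Examples.* If $E$ is finite-dimensional, bounded families in $E$ converge along $\mathcal U$, so $E_{\mathcal U}=E$: each dimension would form its own class. This is why only infinite-dimensional spaces are counted. A principal ultrafilter gives $X_{\mathcal U}=X$, so isomorphic spaces have the same ultratype. For instance $x\mapsto(\lim x,\ x_1-\lim x,\ x_2-\lim x,\dots)$ is an isomorphism of $c$, the space of convergent sequences, onto $c_0$. Since $c=C(K)$ with $K$ a convergent sequence and its limit, $c_0$ has the ultratype of a $C(K)$-space.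

Call $C(K)$, with $K$ infinite compact Hausdorff, a $C$-space. Classifying $\mathcal L_\infty$-spaces by isomorphic ultrapowers is the Henson–Moore problem. Two ultratypes are known to be distinct: that of the $C$-spaces, which all share one ultratype, and that of the Banach spaces of almost universal disposition. The question is how many there are.

## Ultraproduct facts and a perturbation lemma

We use four standard facts.

* (U1) Operators $T_\iota:Z_\iota\to Z_\iota'$ with $\|T_\iota\|\le C$ induce an operator of norm $\le C$ between the ultraproducts, compatibly with composition. So factorizations of identities, and complemented subspaces, pass to ultraproducts with the same constants. Also $\prod_{\mathcal U}(Z_\iota\oplus_\infty Z'_\iota)=\prod_{\mathcal U}Z_\iota\oplus_\infty\prod_{\mathcal U}Z'_\iota$.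
* (U2) An element of norm $\le r$ has a representative with all norms $\le r$: replace $z_\iota$ by $\frac{r}{\|z_\iota\|}z_\iota$ where $\|z_\iota\|>r$; the change has norm $(\|z_\iota\|-r)^+\to0$.
* (U3) An ultraproduct of ultrapowers of $X$ is an ultrapower of $X$. Precisely, let $\mathcal W$ be an ultrafilter on $\mathcal M$ and $\mathcal U_m$ one on $I_m$ for $m\in\mathcal M$. Put
$$\mathcal W'=\Big\{E\subset\textstyle\bigsqcup_mI_m:\ \{m:\{\iota:(m,\iota)\in E\}\in\mathcal U_m\}\in\mathcal W\Big\}.$$
This is an ultrafilter, since for each $m$ exactly one of the $m$-sections of $E$ and of its complement is in $\mathcal U_m$. For bounded $(x_{(m,\iota)})$ in $X$ one has $\lim_{\mathcal W}\lim_{\mathcal U_m}\|x_{(m,\iota)}\|=\lim_{\mathcal W'}\|x_{(m,\iota)}\|=:r$: the set where $|\|x_{(m,\iota)}\|-r|<\theta$ is in $\mathcal W'$, so for $\mathcal W$-many $m$ the inner limit is within $\theta$ of $r$. With (U2) this gives $\prod_{\mathcal W}X_{\mathcal U_m}=X_{\mathcal W'}$ isometrically.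
* (U4) An ultraproduct of $C(K)$-spaces is a $C(K)$-space. Indeed the $\ell_\infty$-sum of the $C(K_\iota)$ is a closed unital self-adjoint subalgebra of $\ell_\infty(\bigsqcup K_\iota)$, hence some $C(L)$. The null families form a closed ideal, and the quotient of $C(L)$ by a closed ideal is $C(L')$ for a closed $L'\subset L$.

The next lemma lets us check the $\mathcal L_\infty$ property on a dense subspace.

**Lemma 1 (perturbation).** Let $V$ be a dense linear subspace of an infinite-dimensional Banach space $Y$ and $\lambda\ge1$. Suppose that for every $\lambda'>\lambda$ every finite-dimensional subspace of $V$ lies in a finite-dimensional $E'\subset V$ with $d(E',\ell_\infty^{\dim E'})\le\lambda'$. Then $Y$ is an $\mathcal L_\infty$-space with every constant $>\lambda$.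

*Proof.* Let $G\subset Y$ have basis $(g_i)$ and take $g_i^*\in Y^*$ biorthogonal to $(g_i)$. Given $0<\tau<1$, choose $g_i'\in V$ with $\sum\|g_i^*\|\|g_i-g_i'\|<\tau$ and put $Ry=y-\sum g_i^*(y)(g_i-g_i')$. Then $\|R-I\|<\tau$, so $R$ is invertible with $\|R\|\|R^{-1}\|\le\frac{1+\tau}{1-\tau}$, and $Rg_i=g_i'$. Take $E'\subset V$ containing $R(G)$ with $d(E',\ell_\infty^{\dim E'})\le\lambda'$. Then $E=R^{-1}(E')\supset G$ and $d(E,\ell_\infty^{\dim E})\le\frac{1+\tau}{1-\tau}\lambda'$. Let $\tau\downarrow0$ and $\lambda'\downarrow\lambda$. $\square$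

*Example.* With $V$ the finitely supported sequences, $c_0$ is an $\mathcal L_\infty$-space with every constant $>1$. We also recall (Lindenstrauss–Pełczyński) that every $C$-space is an $\mathcal L_\infty$-space with every constant $>1$.

## The upper bound: at most $2^{\aleph_0}$ theories

**Proposition 2.** There are at most $2^{\aleph_0}$ ultratypes of Banach spaces altogether.

*Proof.* View a Banach space as a many-sorted metric structure. The sorts are the closed balls of integer radius, with the inclusions between them, addition, multiplication by scalars in $\mathbb Q$ (or $\mathbb Q(i)$), and the norm. The language is countable, so some countable set of sentences is dense among all sentences. The real values of these countably many sentences determine the complete theory, so there are at most $(2^{\aleph_0})^{\aleph_0}=2^{\aleph_0}$ complete theories.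

By (U2), the ball of radius $r$ in $X_{\mathcal U}$ is the ultrapower of the ball of radius $r$ in $X$; so ultrapowers of these structures are exactly Banach space ultrapowers. The continuous Keisler–Shelah theorem says that elementarily equivalent metric structures have isomorphic ultrapowers (Ben Yaacov–Berenstein–Henson–Usvyatsov, *Model theory for metric structures*, Thm 5.7; for Banach spaces: Henson, Israel J. Math. 25 (1976), and Stern, Trans. AMS 240 (1978)). An isomorphism of these structures is an additive, $\mathbb Q$- or $\mathbb Q(i)$-homogeneous, norm-preserving bijection, hence by continuity a linear isometry. So two Banach spaces with the same theory have isometric ultrapowers, and different ultratypes have different theories. $\square$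

*Transitivity.* If $X_{\mathcal U}\simeq Y_{\mathcal V}$ and $Y_{\mathcal V'}\simeq Z_{\mathcal W}$, then $Y_{\mathcal V}$ and $Y_{\mathcal V'}$ both have the theory of $Y$, so $(Y_{\mathcal V})_{\mathcal A}$ and $(Y_{\mathcal V'})_{\mathcal B}$ are isometric for some $\mathcal A,\mathcal B$. Hence $(X_{\mathcal U})_{\mathcal A}\simeq(Z_{\mathcal W})_{\mathcal B}$, and by (U3) these are ultrapowers of $X$ and of $Z$.

Everything that follows is about the lower bound: we need $2^{\aleph_0}$ different $\mathcal L_\infty$-spaces that ultrapowers cannot identify.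

## Functions on a tree whose jumps are prescribed by a $c_0$-sequence

Let $n\ge1$ and $0<\delta\le1$. Let $T_n$ be the set of sequences $s=((m_1,\epsilon_1),\dots,(m_k,\epsilon_k))$ with $0\le k\le n$, positive integers $m_1<\dots<m_k$, and signs $\epsilon_i=\pm1$. Put $|s|=k$, $\ell(s)=m_k$ if $k\ge1$, and $\ell(\emptyset)=0$. Write $t\supseteq s$ if $t$ extends or equals $s$. For $x\in c_0$ put $x[s]=x(\ell(s))$ if $s\ne\emptyset$, and $x[\emptyset]=0$.

**Definition.** $X_{n,\delta}$ is the set of $(x,f)\in c_0\oplus_\infty\ell_\infty(T_n)$ such that for all $s$ with $|s|<n$ and all $\epsilon=\pm1$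
$$\lim_{m\to\infty}\ \sup\{|f(t)-f(s)-\delta\epsilon\,x[s]|:\ t\supseteq s^\frown(m,\epsilon)\}=0.\tag{1}$$
Put $C_n=\{h:(0,h)\in X_{n,\delta}\}$.

The supremum in (1) is a Lipschitz function of $(x,f)$ with constant $2+\delta$, independent of $m$. So $X_{n,\delta}$ is a closed subspace. Membership in $C_n$ means that $h(t)\to h(s)$ uniformly over $t\supseteq s^\frown(m,\epsilon)$ as $m\to\infty$. This does not involve $\delta$, and it is preserved by products, conjugation and uniform limits and satisfied by constants. So $C_n$ is a closed unital self-adjoint subalgebra of $\ell_\infty(T_n)$, hence isometric to a $C(K)$. It is infinite-dimensional: the indicator of any single node of length $n$ lies in $C_n$.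

**The cases $n=1,2$ by hand.** For $n=1$ only $s=\emptyset$ occurs in (1), and $x[\emptyset]=0$. The condition is $f((m,\epsilon))\to f(\emptyset)$. So $C_1$ is a copy of $c$ and $X_{1,\delta}=c_0\oplus_\infty C_1$.

For $n=2$ there are two kinds of conditions. At the root, $f(t)\to f(\emptyset)$ uniformly over all $t$ that start with $(m,\epsilon)$, as $m\to\infty$. At a node $s=((m_1,\epsilon_1))$,
$$f\big((m_1,\epsilon_1),(m,\epsilon)\big)\ \longrightarrow\ f(s)+\delta\epsilon\,x(m_1)\qquad(m\to\infty).$$
So the limits along the $+$ children and along the $-$ children of $s$ differ by $2\delta x(m_1)$: the function $f$ has a jump at $s$, and $x$ prescribes its size. For larger $n$ this happens at every node of length between $1$ and $n-1$, and the jump is inherited by everything above that node.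

## Lifting $x$ to $(x,f)$: cheap nonlinear lifts, expensive linear ones

A *lift* of $x\in c_0$ is an $f$ with $(x,f)\in X_{n,\delta}$. Lifts of $x$ differ by elements of $C_n$.

**Lemma 3.** Let $n\ge1$, $0<\delta\le1$.

* (a) *Local lifts.* Let $x$ be supported in $\{1,\dots,N\}$. For $t=((m_1,\epsilon_1),\dots,(m_k,\epsilon_k))$ let $j=\#\{i:m_i\le N\}$, and put $f_x^N(t)=\delta\epsilon_{j+1}x(m_j)$ if $1\le j<k$, and $f_x^N(t)=0$ otherwise. Then $f_x^N$ is linear in $x$, $\|f_x^N\|\le\delta\|x\|$, and $(x,f_x^N)\in X_{n,\delta}$.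
* (b) Every $x\in c_0$ has a lift $f$ with $\|f\|\le2\delta\|x\|$.
* (c) For $(x,f)\in X_{n,\delta}$ there is $h\in C_n$ with $\|f-h\|\le2\delta\|x\|$. For $(x,h)\in c_0\oplus C_n$ there is $f$ with $(x,f)\in X_{n,\delta}$ and $\|f-h\|\le2\delta\|x\|$.
* (d) *Global lift.* Put $\Lambda x(t)=\delta\sum_{i=1}^{k-1}\epsilon_{i+1}x(m_i)$ for $t$ as in (a). Then $\Lambda$ is linear, $\|\Lambda x\|\le(n-1)\delta\|x\|\le n\delta\|x\|$, and $(x,\Lambda x)\in X_{n,\delta}$ for all $x\in c_0$. Hence $(x,f)\mapsto(x,f-\Lambda x)$ is an isomorphism of $X_{n,\delta}$ onto $c_0\oplus_\infty C_n$; it and its inverse have norm $\le1+n\delta$.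

*Proof.* (a) Linearity and the norm bound are clear. Since the $m_i$ increase, $m_1,\dots,m_j\le N<m_{j+1},\dots,m_k$. To check (1) for $f=f_x^N$, take $|s|<n$, $m>\max(N,\ell(s))$ and $t\supseteq s^\frown(m,\epsilon)$.

- If $s=\emptyset$, then $j=0$ for both $s$ and $t$, so $f(t)=f(s)=x[s]=0$.
- If $s\ne\emptyset$ and $\ell(s)\le N$, then $j=|s|$ for both. So $f(s)=0$ and $f(t)=\delta\epsilon x(\ell(s))=\delta\epsilon x[s]$.
- If $\ell(s)>N$, then $s$ and $t$ have the same $j<|s|$, so $f(t)=f(s)$; and $x[s]=0$.

In each case $f(t)-f(s)-\delta\epsilon x[s]=0$.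

(b) Choose $N_0<N_1<\cdots$ with $|x(m)|\le2^{-r}\|x\|$ for $m>N_{r-1}$, $r\ge1$. Cut $x$ at these points into finitely supported blocks $x=\sum_{r\ge0}x^{(r)}$ with $\|x^{(r)}\|\le2^{-r}\|x\|$. The sum of the lifts of the blocks from (a) converges, has norm $\le\sum_r\delta2^{-r}\|x\|=2\delta\|x\|$, and is a lift of $x$ because $X_{n,\delta}$ is closed.

(c) Let $g$ be the lift of $x$ from (b). Take $h=f-g$ in the first case and $f=h+g$ in the second.

(d) The sum has at most $n-1$ terms. For $t\supseteq s^\frown(m,\epsilon)$, the difference $\Lambda x(t)-\Lambda x(s)$ consists of $\delta\epsilon x[s]$ and at most $n$ terms $\pm\delta x(m_i)$ with $m_i\ge m$. So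
$$|\Lambda x(t)-\Lambda x(s)-\delta\epsilon x[s]|\le n\delta\sup_{r\ge m}|x(r)|\to0.$$
The last assertion follows; the inverse is $(x,h)\mapsto(x,h+\Lambda x)$. $\square$

So there is a tension. By (c), $X_{n,\delta}$ is within $2\delta$ of the algebra $c_0\oplus C_n$, uniformly in $n$. But the isomorphism (d) costs $1+n\delta$. One would like to make the cheap lifts of (a) linear on all of $c_0$, for example by letting $N\to\infty$. This fails at a definite point: for fixed $t$ and $N\ge\ell(t)$ we have $j=k$, so $f_x^N(t)=0$. The pointwise limit of the $f_x^N$ is $0$, which for $n\ge2$ is a lift of no $x\ne0$. In fact no choice helps.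

**Lemma 4 (warm-up).** Let $L:c_0\to\ell_\infty(T_n)$ be bounded and linear with $(x,Lx)\in X_{n,\delta}$ for all $x$. Then $\|L\|\ge(n-1)\delta$. So $\Lambda$ is a linear lift of least norm.

*Proof.* Fix $\theta>0$; we climb the tree. Let $m_1=1$, $s_1=((1,1))$. Given $s_j$ with $|s_j|=j<n$ and $\ell(s_j)=m_j$, look at $g=Le_{m_j}$, where $(e_m)$ is the unit vector basis. The numbers $g(s_j)+\delta$ and $g(s_j)-\delta$ are at distance $2\delta$, so for one sign $\epsilon_{j+1}$ we have $|g(s_j)+\delta\epsilon_{j+1}|\ge\delta$. Choose a unimodular $\tau_j$ with $\tau_j(g(s_j)+\delta\epsilon_{j+1})\ge\delta$. By (1) there is $m_{j+1}>m_j$ such that $\operatorname{Re}\tau_jg(t)\ge\delta-\theta$ for *all* $t\supseteq s_{j+1}:=s_j{}^\frown(m_{j+1},\epsilon_{j+1})$. At $t=s_n$ all these inequalities hold together, so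
$$(n-1)(\delta-\theta)\le\Big|L\Big(\sum_{j<n}\tau_je_{m_j}\Big)(s_n)\Big|\le\|L\|\,\Big\|\sum_{j<n}\tau_je_{m_j}\Big\|\le\|L\|.\qquad\square$$

Keep what this argument uses: elements of $X_{n,\delta}$ (here $(e_{m_j},Le_{m_j})$) whose unimodular combinations stay bounded, each with a large $x$-coordinate at its own position, and freedom to choose the positions sparse.

## $X_{n,\delta}\simeq c_0$, and $c_0$-sums are $\mathcal L_\infty$

**Proposition 5.** $C_n\simeq c_0$ and $X_{n,\delta}\simeq c_0$ for all $n,\delta$.

*Proof.* For $t\ne\emptyset$ let $t^-$ be its immediate predecessor. For $h\in C_n$ put $\Phi h=\big(h(\emptyset),(h(t)-h(t^-))_{t\ne\emptyset}\big)$. This is bounded, linear, and injective by induction on $|t|$.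

**$\Phi$ takes values in $\mathbb K\oplus c_0(T_n\setminus\{\emptyset\})$.** Let $\theta>0$. For each $s$ with $|s|<n$, all but finitely many of the subtrees $\{t:t\supseteq s^\frown(m,\epsilon)\}$ satisfy $|h(t)-h(s)|\le\theta/2$ throughout. In such a subtree $|h(t)-h(t^-)|\le\theta$ for all $t$, because $t^-$ is $s$ or lies in the subtree. Start with $s=\emptyset$, and recurse into the roots of the finitely many remaining subtrees, to depth at most $n$. Only finitely many $t$ are left, so $|h(t)-h(t^-)|>\theta$ for only finitely many $t$.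

**$\Phi$ is onto with bounded inverse.** For $(\alpha,v)$ in the target put $h(t)=\alpha+\sum_{\emptyset\ne t'\subseteq t}v(t')$. Then $\|h\|\le|\alpha|+n\|v\|$. If $t\supseteq s^\frown(m,\epsilon)$, then $h(t)-h(s)$ is a sum of at most $n$ values $v(t')$ with $t'\supseteq s^\frown(m,\epsilon)$, so
$$\sup_{t\supseteq s^\frown(m,\epsilon)}|h(t)-h(s)|\le n\sup\{|v(t')|:t'\supseteq s^\frown(m,\epsilon)\}\to0\quad(m\to\infty),$$
because these sets are disjoint for different $m$ and $v\in c_0$. So $h\in C_n$ and $\Phi h=(\alpha,v)$.

Hence $C_n\simeq\mathbb K\oplus c_0\simeq c_0$, and by Lemma 3(d) $X_{n,\delta}\simeq c_0\oplus C_n\simeq c_0$. $\square$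

Consequently a single $X_{n,\delta}$, or a finite sum of such spaces, has the ultratype of the $C$-spaces and proves nothing. Everything must come from the isomorphism *constants*, collected in infinite $c_0$-sums.

**Proposition 6.** Let $0<\delta\le1$ and let $Y$ be a nonzero countable $c_0$-sum of spaces $X_{n_k,\delta_k}$ with all $\delta_k\le\delta$. Then $Y$ is an $\mathcal L_\infty$-space with constant $(1+\delta)^2(1+\varepsilon)$ for each $\varepsilon>0$.

*Proof.* The local lifts are linear and cheap on finitely supported sequences, and that is enough for a local property. For finite nonempty $F$ and $N\in\mathbb N$ let $Y_{F,N}$ be the set of elements of $Y$ supported on the index set $F$ whose $c_0$-parts are supported in $\{1,\dots,N\}$. These subspaces are directed by inclusion; let $V$ be their union.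

**$V$ is dense.** Elements with finite index support are dense in $Y$. Given $(x,f)\in X_{n_k,\delta_k}$ and $N$ with $\|x-x1_{\le N}\|<\theta$, let $g$ be the lift of $x-x1_{\le N}$ from Lemma 3(b). Then $(x1_{\le N},f-g)\in X_{n_k,\delta_k}$ is within $2\theta$ of $(x,f)$.

**Each $Y_{F,N}$ is nearly a $C$-space.** The map $(x,h)\mapsto(x,h+f_x^N)$ in each coordinate sends $\bigoplus_{k\in F}(\ell_\infty^N\oplus_\infty C_{n_k})$ (sup-norm) to $Y_{F,N}$. It is onto, with inverse $(x,f)\mapsto(x,f-f_x^N)$, since two lifts of $x$ differ by an element of $C_{n_k}$. By Lemma 3(a) both maps have norm $\le1+\delta$. The domain is a $C$-space, infinite-dimensional since $C_{n_k}$ is. So $Y_{F,N}$ is an $\mathcal L_\infty$-space with every constant $>(1+\delta)^2$.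

A finite-dimensional subspace of $V$ lies in some $Y_{F,N}$. So Lemma 1 applies with $\lambda=(1+\delta)^2$. $\square$

## The constant of factorization through $C(K)$

**Definition.** $\gamma(Z)=\inf\|u\|\|p\|$ over all compact $K$ and operators $u:Z\to C(K)$, $p:C(K)\to Z$ with $pu=\mathrm{id}_Z$. Here $\inf\emptyset=\infty$ and $\gamma(\{0\})=0$.

For example $\gamma(C(K))=1$ if $K\neq\emptyset$, and $\gamma(Z)\ge1$ whenever $Z\ne0$, since $1=\|pu\|\le\|p\|\|u\|$.

**Lemma 7.**

* (a) If $\mathrm{id}_Z=\beta\alpha$ factors through $Z'$, then $\gamma(Z)\le\|\alpha\|\|\beta\|\gamma(Z')$. Also $\gamma(Z_1\oplus_\infty Z_2)\le\max(\gamma(Z_1),\gamma(Z_2))$.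
* (b) If $\gamma(Z_\iota)\le\lambda$ for all $\iota$, every ultraproduct of the $Z_\iota$ has $\gamma\le\lambda$.
* (c) If $M$ is a closed self-adjoint subalgebra of some $\ell_\infty(\Omega)$, then $\gamma(M)\le2$.
* (d) $\gamma(X_{n,\delta})\le2(1+n\delta)^2$.

*Proof.* (a) Compose $Z\to Z'\to C(K)\to Z'\to Z$. For the sum, scale so that $\|u_1\|,\|u_2\|\le1$, and take $u_1\oplus u_2$, $p_1\oplus p_2$ with $C(K_1)\oplus_\infty C(K_2)=C(K_1\sqcup K_2)$.

(b) For $\theta>0$ take $u_\iota,p_\iota$ with $\|u_\iota\|\le1$, $\|p_\iota\|\le\lambda+\theta$. By (U1) and (U4) their ultraproducts give a factorization through a $C(K)$ with constant $\lambda+\theta$. Let $\theta\downarrow0$.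

(c) $M+\mathbb K1$ is a closed unital self-adjoint subalgebra, so $M+\mathbb K1\cong C(K)$, and $M$ is a closed ideal of codimension $\le1$ in it. So $M$ is everything, or $M=\{f:f(\kappa)=0\}$ for some $\kappa\in K$, onto which $f\mapsto f-f(\kappa)1$ is a projection of norm $\le2$.

(d) $c_0\oplus_\infty C_n$ is a closed self-adjoint subalgebra of $\ell_\infty(\mathbb N\sqcup T_n)$. Use (c), (a) and Lemma 3(d). $\square$

We want a lower bound for $\gamma(X_{n,\delta})$, and even for $\gamma$ of all ultrapowers. Look first at $X=X_{n,\delta}$ itself. Let $pu=\mathrm{id}_X$ through $C(K)$ with $\|u\|=1$. No linear lift of $c_0$ is in sight, so Lemma 4 does not apply. But there is the following. Put $y_m=(x,f_x^m)\in X$ with $x=e_1+\dots+e_m$, so that $\|y_m\|\le1$ by Lemma 3(a), and $z_m=u(y_m)\in C(K)$. Let $\nu_i\in C(K)^*$ send $g$ to the $i$-th $c_0$-coordinate of $p(g)$. Then $\nu_i\to0$ weak*, since the coordinates of each $p(g)$ tend to $0$; but $\nu_i(z_m)=1$ for $i\le m$. If this forces disjointly supported $w_k$ in the unit ball of $C(K)$ with $\nu_{i_k}(w_k)\ge c$,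 then $a_k=p(w_k)$ have bounded unimodular sums and a large coordinate at position $i_k$, which is what the climb of Lemma 4 uses.

## Disjoint functions from a weak*-null sequence of measures

**Lemma 8.** Let $K$ be compact metrizable, $(\nu_i)$ a weak*-null sequence in $C(K)^*$, $z_m\in C(K)$, $\|z_m\|\le1$, $\nu_i(z_m)=1$ for $i\le m$. Let $0<c<\frac12$. Then there are $i_1<i_2<\cdots$ and $w_k\in C(K)$, $\|w_k\|\le1$, with $w_kw_l=0$ for $k\ne l$ and $\nu_{i_k}(w_k)$ real and $\ge c$ for all $k$.

*Proof.* **Step 1: mass at least about $\frac12$ sits on disjoint sets.** The $\nu_i$ are bounded. Let $\nu=\sum2^{-i}|\nu_i|$, a finite measure, and $\nu_i=f_i\nu$ with $f_i\in L_1(\nu)$. The subsequence splitting lemma (e.g. Albiac–Kalton, *Topics in Banach Space Theory*, Lemma 5.2.8) says that a bounded sequence in $L_1$ of a finite measure has a subsequence $(f_i)$ for which there are disjoint measurable sets $B_i$ such that $(f_i1_{B_i^c})$ is equi-integrable. Pass to it, with $B_i$ Borel, and put $g_i=f_i1_{B_i^c}$, $h_i=f_i1_{B_i}$. Equi-integrable sets are relatively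 weakly compact in $L_1(\nu)$, so after passing to further subsequences $g_i\to g$ weakly and $\|h_i\|_1\to\eta$.

For $\varphi\in C(K)$, since $\nu_i(\varphi)\to0$,
$$\int\varphi g\,d\nu=\lim_i\Big(\nu_i(\varphi)-\int\varphi h_i\,d\nu\Big)=-\lim_i\int\varphi h_i\,d\nu .$$
The right side is at most $\|\varphi\|_\infty\eta$ in modulus, and $\|g\|_1$ is the norm of the functional $\varphi\mapsto\int\varphi g\,d\nu$ on $C(K)$. So $\|g\|_1\le\eta$.

Let $z\in L_\infty(\nu)$ be a weak* cluster point of the original sequence $(z_m)$; $\|z\|_\infty\le1$. For each $i$ we have $\nu_i(z_m)=1$ for all large $m$, so $\int f_iz\,d\nu=1$. Hence $1\le|\int g_iz\,d\nu|+\|h_i\|_1$. In the limit, $1\le\|g\|_1+\eta\le2\eta$. So $\eta\ge\frac12$.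

**Step 2: open sets on which later measures are small.** Fix $c<c'<\frac12$ and $\theta=c'-c$. Since $|\nu_i|(B_i)=\|h_i\|_1\to\eta\ge\frac12$, after discarding finitely many $i$ we have $|\nu_i|(B_i)>c'$ for all $i$. As $C(K)$ is separable, pass to a subsequence with $|\nu_i|\to\rho$ weak*. By inner regularity choose compact $K_i\subset B_i$ with $|\nu_i|(K_i)>c'$. The closed $r$-neighbourhoods of $K_i$ decrease to $K_i$ as $r\downarrow0$, so there are open $U_i\supset K_i$ with $\rho(\overline{U_i})<\rho(K_i)+\frac1i$. The $K_i$ are disjoint and $\rho$ is finite, so $\rho(K_i)\to0$ and $\rho(\overline{U_i})\to0$.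

For closed $H$ we have $\limsup_i|\nu_i|(H)\le\rho(H)$: if continuous $\psi_l\downarrow1_H$, then $\limsup_i|\nu_i|(H)\le\lim_i\int\psi_l\,d|\nu_i|=\int\psi_l\,d\rho\to\rho(H)$. So we can choose $i_1<i_2<\cdots$ inductively with
$$\rho(\overline{U_{i_r}})<\theta2^{-r},\qquad|\nu_{i_r}|(\overline{U_{i_q}})<\theta2^{-q}\ \text{ for }q<r,$$
because the second requirement holds for all large indices once $\rho(\overline{U_{i_q}})<\theta2^{-q}$.

**Step 3: disjoint functions.** Since $|\nu_{i_r}|(U_{i_r})>c'$, there is $\varphi_r\in C(K)$ with $|\varphi_r|\le1$, $\operatorname{supp}\varphi_r\subset U_{i_r}$, $|\nu_{i_r}(\varphi_r)|>c'$. Let $\chi_r\in C(K,[0,1])$ be $1$ on $\operatorname{supp}\varphi_r$ and $0$ off $U_{i_r}$. Put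
$$w_r=\varphi_r\prod_{q<r}(1-\chi_q).$$
For $q<r$, $w_r$ vanishes on $\operatorname{supp}\varphi_q\supset\operatorname{supp}w_q$, so $w_qw_r=0$. Moreover $|\varphi_r-w_r|\le1-\prod_{q<r}(1-\chi_q)\le\sum_{q<r}\chi_q$, so
$$|\nu_{i_r}(\varphi_r-w_r)|\le\sum_{q<r}|\nu_{i_r}|(\overline{U_{i_q}})\le\theta,$$
and $|\nu_{i_r}(w_r)|\ge c'-\theta=c$. Multiply each $w_r$ by a unimodular constant. $\square$

## Every ultrapower of $X_{n,\delta}$ has $\gamma\ge\frac{(n-1)\delta}2$

**Proposition 9.** Let $X=X_{n,\delta}$, $0<\delta\le1$. For every ultrafilter $\mathcal W$, $\gamma(X_{\mathcal W})\ge\frac{(n-1)\delta}2$.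

In an ultrapower two things used above break down. First, coordinates need not tend to $0$: if $\mathcal W$ is nonprincipal on $\mathbb N$ and $a$ is the class of $\big(x_\iota,f^\iota_{x_\iota}\big)_{\iota\in\mathbb N}$ with $x_\iota=e_1+\dots+e_\iota$, then the $i$-th coordinate $\lim_{\mathcal W}x_\iota(i)$ equals $1$ for every $i$. Second, the speed of convergence in (1) depends on $\iota$. The remedy for both is to let the positions be functions $M_i:I\to\mathbb N$ that grow fast enough, in each fibre $\iota$, for countably many elements. Then the $M_i$-coordinates tend to $0$ on a separable subspace, and this subspace has to contain the image under $p$ of an algebra containing all the $u(y_m)$. Since the $y_m$ depend on the $M_i$, everything is built simultaneously.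

*Proof.* Let $\mathcal W$ be an ultrafilter on $I$, and let $u:X_{\mathcal W}\to C(K)$, $p:C(K)\to X_{\mathcal W}$ satisfy $pu=\mathrm{id}$. Scale so that $\|u\|=1$, and let $\mu=\|p\|$. We show $\mu\ge\frac{(n-1)\delta}2$. We may assume $n\ge2$. For each $a\in X_{\mathcal W}$ fix a bounded representative $(x_\iota^a,f_\iota^a)_{\iota\in I}$. For $M:I\to\mathbb N$ put $x^a(M)=\lim_{\mathcal W}x_\iota^a(M(\iota))$. This does not depend on the representative, is linear in $a$, and satisfies $|x^a(M)|\le\|a\|$.

**Step 1: simultaneous construction of positions, algebras and a separable target.** We construct functions $M_1<M_2<\cdots$ (pointwise) from $I$ to $\mathbb N$, separable closed unital self-adjoint subalgebras $D_1\subset D_2\subset\cdots$ of $C(K)$, and countable sets $Q_i=\{a_{i,1},a_{i,2},\dots\}$ dense in $p(D_i)$. An *index node* is a sequence $\sigma=((i_1,\epsilon_1),\dots,(i_k,\epsilon_k))$ with $i_1<\dots<i_k$, $0\le k\le n$, $\epsilon_j=\pm1$. In the fibre $\iota$ it names the node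
$$\sigma^\iota=\big((M_{i_1}(\iota),\epsilon_1),\dots,(M_{i_k}(\iota),\epsilon_k)\big)\in T_n .$$

Let $M_1\equiv1$ and $D_0=\mathbb K1$. Given $M_1,\dots,M_i$ and $D_{i-1}$, let $y_i\in X_{\mathcal W}$ be the class of $\big(x_\iota,f^{M_i(\iota)}_{x_\iota}\big)_\iota$ with $x_\iota=\sum_{r\le i}e_{M_r(\iota)}$. By Lemma 3(a) and $\delta\le1$, $\|y_i\|\le1$. Let $D_i$ be the closed unital self-adjoint subalgebra generated by $D_{i-1}$ and $u(y_i)$; it is separable. Choose $Q_i$.

There are finitely many pairs $(a,\sigma)$ with $a\in\{a_{r,l}:r,l\le i\}$ and $\sigma$ an index node of length $<n$ with indices $\le i$. For each of them let $N_{a,\sigma}(\iota)$ be the least $N$ such that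
$$|f_\iota^a(t)-f_\iota^a(\sigma^\iota)-\delta\epsilon\,x_\iota^a[\sigma^\iota]|\le\tfrac1i\quad\text{for all }m\ge N\text{ with }m>\ell(\sigma^\iota),\ \epsilon=\pm1,\ t\supseteq\sigma^{\iota\frown}(m,\epsilon),$$
and $|x_\iota^a(m)|\le\frac1i$ for all $m\ge N$. It exists by (1) and $x_\iota^a\in c_0$. Let $M_{i+1}(\iota)=1+\max\{M_i(\iota),N_{a,\sigma}(\iota)\}$, the maximum over all these pairs.

Let $D=\overline{\bigcup D_i}$ and $A=\overline{\bigcup Q_i}$. Then $p(D)\subset A$, by continuity of $p$.

**Step 2: what the construction guarantees.**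

> (P) For $a\in A$, $\sigma$ an index node of length $<n$ and $\theta>0$ there is $i_0$, larger than all indices of $\sigma$, such that for every $i\ge i_0$, for $\mathcal W$-almost all $\iota$: for all $m\ge M_i(\iota)$, $\epsilon=\pm1$, $t\supseteq\sigma^{\iota\frown}(m,\epsilon)$ we have $|f_\iota^a(t)-f_\iota^a(\sigma^\iota)-\delta\epsilon x_\iota^a[\sigma^\iota]|\le\theta$ and $|x_\iota^a(m)|\le\theta$.

To see this, choose $a'\in\bigcup Q_i$ with $\|a-a'\|<\theta/6$, and then $i'$ with $a'\in\{a_{r,l}:r,l\le i'\}$, all indices of $\sigma$ at most $i'$, and $\frac1{i'}\le\frac\theta3$. Let $i_0=i'+1$. If $i\ge i_0$ and $m\ge M_i(\iota)$, then $m\ge M_{i'+1}(\iota)$. So $m>M_{i'}(\iota)\ge\ell(\sigma^\iota)$ when $\sigma\ne\emptyset$, and $m\ge N_{a',\sigma}(\iota)$ as defined at stage $i'$. Thus both quantities for $a'$ are $\le\frac1{i'}\le\theta/3$, for every $\iota$. For $\mathcal W$-almost all $\iota$, $\|(x_\iota^a,f_\iota^a)-(x_\iota^{a'},f_\iota^{a'})\|<\theta/6$, and for these $\iota$ the quantities for $a$ and $a'$ differ by at most $(2+\delta)\theta/6\le\theta/2$.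 This proves (P).

Taking $\sigma=\emptyset$ and $m=M_i(\iota)$ in (P) we get
$$x^a(M_i)\to0\quad(i\to\infty)\qquad\text{for each }a\in A.\tag{2}$$

**Step 3: a bounded $c_0$-like sequence with large coordinates.** $D$ is a separable closed unital self-adjoint subalgebra, so $D\cong C(K_0)$ with $K_0$ compact metrizable. Let $\nu_i(g)=x^{p(g)}(M_i)$ for $g\in D$. Then $\nu_i\in D^*$, and $\nu_i\to0$ weak* by (2), since $p(D)\subset A$. Let $z_m=u(y_m)\in D$; $\|z_m\|\le1$. For $i\le m$, $\nu_i(z_m)=x^{y_m}(M_i)=1$, because $pu=\mathrm{id}$ and the representative of $y_m$ has coordinate $1$ at $M_i(\iota)$ for every $\iota$.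

Fix $0<c<\frac12$ and let $i_k,w_k$ be as in Lemma 8. Put $a_k=p(w_k)\in A$ and $c_k=x^{a_k}(M_{i_k})=\nu_{i_k}(w_k)\ge c$. For finite $F\subset\mathbb N$ and unimodular $\tau_k$ we have $\|\sum_{k\in F}\tau_kw_k\|\le1$ by disjointness, so $\|\sum_{k\in F}\tau_ka_k\|\le\mu$.

**Step 4: climbing the tree.** This is Lemma 4 with $a_k$ in place of $(e_m,Le_m)$. Fix $\theta>0$. Let $k_1=1$, $\sigma_1=((i_{k_1},1))$. Given $k_1<\dots<k_j$ and $\sigma_j$ of length $j<n$ with last index $i_{k_j}$, let $F_j=\lim_{\mathcal W}f_\iota^{a_{k_j}}(\sigma_j^\iota)$. Since $\max_\pm|F_j\pm\delta c_{k_j}|\ge\delta c_{k_j}\ge\delta c$, there are $\epsilon_{j+1}=\pm1$ and a unimodular $\tau_j$ such that $\tau_j(F_j+\delta\epsilon_{j+1}c_{k_j})$ is real and $\ge\delta c$. Choose $k_{j+1}>k_j$ such that $i_{k_{j+1}}$ is at least the $i_0$ of (P) for $(a_{k_j},\sigma_j,\theta)$, and put $\sigma_{j+1}=\sigma_j{}^\frown(i_{k_{j+1}},\epsilon_{j+1})$.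

Along $\mathcal W$ we have $f_\iota^{a_{k_j}}(\sigma_j^\iota)\to F_j$ and $x_\iota^{a_{k_j}}[\sigma_j^\iota]=x_\iota^{a_{k_j}}(M_{i_{k_j}}(\iota))\to c_{k_j}$; so for $\mathcal W$-almost all $\iota$ each is within $\theta$ of its limit. With (P) for $m=M_{i_{k_{j+1}}}(\iota)$ the total error is at most $\theta+\theta+\delta\theta\le3\theta$, that is, for $\mathcal W$-almost all $\iota$
$$\operatorname{Re}\tau_jf_\iota^{a_{k_j}}(t)\ge\delta c-3\theta\qquad\text{for all }t\supseteq\sigma_{j+1}^\iota .$$
For $t=\sigma_n^\iota$ this holds for all $j=1,\dots,n-1$ simultaneously. So for $\mathcal W$-almost all $\iota$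
$$(n-1)(\delta c-3\theta)\le\Big|\sum_{j<n}\tau_jf_\iota^{a_{k_j}}(\sigma_n^\iota)\Big|\le\Big\|\sum_{j<n}\tau_ja_{k_j}\Big\|+\theta\le\mu+\theta .$$
Let $\theta\to0$, then $c\to\frac12$. $\square$

## What $\gamma$ cannot separate, and a compactness lemma

The first plan is now clear: take $c_0$-sums $X_S$ of spaces $X_j=X_{n_j,\delta_j}$, $j\in S$, where $(n_j-1)\delta_j$ grows, and compare different $S$ by $\gamma$. It stops at once. For infinite $S$ and any $\mathcal W$, Lemma 7(a) gives $\gamma((X_S)_{\mathcal W})\ge\gamma((X_j)_{\mathcal W})\ge\frac{(n_j-1)\delta_j}2$ for all $j\in S$, so $\gamma((X_S)_{\mathcal W})=\infty$ for every infinite $S$. More precisely: to separate $S$ from $S'$ take $j\in S\setminus S'$ and try to show that $X_j$ is not well complemented in $X_{S'}$. The summands $X_k$ with $k\in S'$, $k<j$ are harmless, because their $\gamma$ is small compared with that of $X_j$. But the summands with $k>j$ have even larger $\gamma$ than $X_j$, and Lemma 7(a) says nothing about them.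

What helps is the other half of the tension noted after Lemma 3. If $\delta_k$ is very small, then $X_k$ is within $2\delta_k$ of an algebra, *however large $n_k$ is*. Seen from $X_j$ with a fixed constant of factorization, such spaces cannot be told from $C$-spaces. An ultraproduct argument makes this precise.

For $\eta>0$ let $\mathcal Y_\eta$ be the class of nonzero countable $c_0$-sums of spaces $X_{n,\delta}$ with $\delta\le\min(\eta,1)$ ($n$ arbitrary).

**Lemma 10.** Let $X$ be a Banach space, $D\ge1$, $\lambda\ge2$, and assume $\gamma(X_{\mathcal W})>D\lambda$ for every ultrafilter $\mathcal W$. Then there is $\eta>0$ such that for no $B$ with $\gamma(B)\le\lambda$ ($B=0$ allowed), $Y\in\mathcal Y_\eta$, and ultrafilters $\mathcal U,\mathcal V$ does $\mathrm{id}_{X_{\mathcal U}}$ factor as $\beta\alpha$ through $(B\oplus_\infty Y)_{\mathcal V}$ with $\|\alpha\|\|\beta\|\le D$.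

*Proof.* **Step 1: pass to the limit of counterexamples.** Otherwise for every $m\in\mathbb N$ there is such a factorization with $B_m$, $Y_m\in\mathcal Y_{1/m}$, ultrafilters $\mathcal U_m$, $\mathcal V_m$, and (after scaling) $\|\alpha_m\|\le1$, $\|\beta_m\|\le D$. Let $\mathcal W$ be a nonprincipal ultrafilter on $\mathbb N$ and take ultraproducts along $\mathcal W$. By (U3), $\prod_{\mathcal W}X_{\mathcal U_m}=X_{\mathcal W'}$ for an ultrafilter $\mathcal W'$. By (U1) its identity factors with constant $D$ through
$$\prod_{\mathcal W}(B_m)_{\mathcal V_m}\ \oplus_\infty\ \prod_{\mathcal W}(Y_m)_{\mathcal V_m}.$$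

**Step 2: the first summand** has $\gamma\le\lambda$, by Lemma 7(b) applied twice.

**Step 3: the second summand is an ultraproduct of algebras.** Let $Y_m$ be the $c_0$-sum of the $X_{n_k,\delta_k}$ (with $\delta_k\le\frac1m$), and let $M_m$ be the $c_0$-sum of the $c_0\oplus_\infty C_{n_k}$. Both are subspaces of the $\ell_\infty$-sum $Z_m$ of the spaces $c_0\oplus_\infty\ell_\infty(T_{n_k})$. Apply Lemma 3(c) in each coordinate: for $(x_k,f_k)_k\in Y_m$ we get $h_k\in C_{n_k}$ with $\|f_k-h_k\|\le\frac2m\|x_k\|$, and $(x_k,h_k)_k\in M_m$ because its coordinates still tend to $0$ in norm. The same works from $M_m$ to $Y_m$. So each element of one of the two spaces has distance at most $\frac2m$ times its norm from the other.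

Choosing approximations for representatives, we see that $(Y_m)_{\mathcal V_m}$ and $(M_m)_{\mathcal V_m}$, as subspaces of $(Z_m)_{\mathcal V_m}$, have the same property. Doing so once more, and using $\lim_{\mathcal W}\frac2m=0$ ($\mathcal W$ is nonprincipal), we find that $\prod_{\mathcal W}(Y_m)_{\mathcal V_m}$ and $\prod_{\mathcal W}(M_m)_{\mathcal V_m}$ *coincide* as subspaces of $\prod_{\mathcal W}(Z_m)_{\mathcal V_m}$. Each $M_m$ is a closed self-adjoint subalgebra of an $\ell_\infty(\Omega)$, so $\gamma(M_m)\le2$ by Lemma 7(c), and by Lemma 7(b), applied twice, the second summand has $\gamma\le2\le\lambda$.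

By Lemma 7(a), $\gamma(X_{\mathcal W'})\le D\lambda$, a contradiction. $\square$

## Sparse parameters and the proof of Theorem A

**Choice of parameters.** Fix $\delta_0\in(0,1]$ and let $\lambda_0=2$. For $j=1,2,\dots$, given $(n_k,\delta_k,\eta_k)_{1\le k<j}$ and $\lambda_{j-1}$:

- put $\delta_j=\min\{\delta_0,\eta_1,\dots,\eta_{j-1}\}$;
- choose $n_j$ with $\frac{(n_j-1)\delta_j}2>j\lambda_{j-1}$;
- put $X_j=X_{n_j,\delta_j}$ and $\lambda_j=\max\{\lambda_{j-1},2(1+n_j\delta_j)^2\}$;
- by Proposition 9, $\gamma((X_j)_{\mathcal W})>j\lambda_{j-1}$ for all $\mathcal W$; let $\eta_j$ be given by Lemma 10 for $X=X_j$, $D=j$, $\lambda=\lambda_{j-1}$.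

So $\delta_j$ is small enough for the earlier spaces not to notice $X_j$, and only afterwards $n_j$ is taken large enough for $X_j$ to be far from all the earlier spaces.

For infinite $S\subset\mathbb N$ let $X_S$ be the $c_0$-sum of $(X_j)_{j\in S}$. By Proposition 6 it is an $\mathcal L_\infty$-space.

**Proposition 11.** If $S,S'$ are infinite and $S\setminus S'$ is infinite, then no ultrapower of $X_S$ is isomorphic to a complemented subspace of an ultrapower of $X_{S'}$.

*Proof.* Suppose it is. Then $\mathrm{id}_{(X_S)_{\mathcal U}}=\beta\alpha$ factors through $(X_{S'})_{\mathcal V}$, with $\|\alpha\|\|\beta\|\le D$, say. Choose $j\in S\setminus S'$ with $j\ge D$. Since $X_j$ is $1$-complemented in $X_S$, $(X_j)_{\mathcal U}$ is $1$-complemented in $(X_S)_{\mathcal U}$. Hence $\mathrm{id}_{(X_j)_{\mathcal U}}$ factors with constant $\le j$ through $(X_{S'})_{\mathcal V}=(B\oplus_\infty Y)_{\mathcal V}$, where $B=\bigoplus_{k\in S',k<j}X_k$ and $Y$ is the $c_0$-sum of $(X_k)_{k\in S',k>j}$; recall that $j\notin S'$. Now $\gamma(B)\le\lambda_{j-1}$ by Lemma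 7(a),(d). And $Y\in\mathcal Y_{\eta_j}$, because $\delta_k\le\min(\eta_j,\delta_0)$ for $k>j$ and $Y\ne0$. This contradicts the choice of $\eta_j$. $\square$

*Proof of Theorem A.* Let $\mathcal F$ be a family of $2^{\aleph_0}$ infinite subsets of $\mathbb N$ any two of which have finite intersection. (Identify $\mathbb N$ with the set of finite $0$-$1$ sequences and take, for each infinite $0$-$1$ sequence, the set of its finite initial segments.) For distinct $S,S'\in\mathcal F$, $S\setminus S'$ is infinite, so by Proposition 11 $X_S$ and $X_{S'}$ have no isomorphic ultrapowers. So there are at least $2^{\aleph_0}$ ultratypes of $\mathcal L_\infty$-spaces, and by Proposition 2 at most $2^{\aleph_0}$. $\blacksquare$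

## The order $\subset^*$ and the dual $\ell_1$: Theorem B, parts 1 and 2

Given $\varepsilon>0$, choose $\delta_0$ in the construction with $(1+\delta_0)^2<1+\varepsilon$. Each $X_j\simeq c_0$ by Proposition 5, so each $X_S$ is separable.

*Proof of part 1.* (a)⇒(b): Let $F=S\setminus S'$ be finite. Then $S\cap S'$ is infinite; pick $k$ in it. Since $X_k\oplus\bigoplus_{j\in F}X_j\simeq c_0\simeq X_k$, the finitely many summands in $F$ can be absorbed into $X_k$, so $X_S\simeq X_{S\cap S'}$. This space is $1$-complemented in $X_{S'}$. (b)⇒(c): take principal ultrafilters. (c)⇒(a): Proposition 11.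

If $S\triangle S'$ is finite, the same absorption gives $X_S\simeq X_{S\cap S'}\simeq X_{S'}$. Isomorphic spaces have the same ultratype. If $X_S,X_{S'}$ have the same ultratype, (c) holds in both directions, so $S\triangle S'$ is finite. $\square$

*Proof of part 2.* All $\delta_j\le\delta_0$, so by Proposition 6 $X_S$ is an $\mathcal L_\infty$-space with constant $1+\varepsilon$, and it is a $c_0$-sum of spaces $X_j\simeq c_0$. The dual $X_S^*$ is the $\ell_1$-sum of the spaces $X_j^*\simeq\ell_1$, hence separable. So the next lemma finishes the proof. $\square$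

**Lemma 12 (Lewis–Stegall, J. Funct. Anal. 12 (1973)).** If $X$ is an $\mathcal L_\infty$-space and $X^*$ is separable, then $X^*\simeq\ell_1$.

*Proof.* **Step 1: $\mathrm{id}_{X^*}$ factors through an $L_1(\nu)$, $\nu$ finite.** Let $X$ be $\mathcal L_\infty$ with constant $\lambda$, and let $\mathcal E$ be the set of finite-dimensional $E\subset X$ with $d(E,\ell_\infty^{\dim E})\le\lambda$. By definition the sets $\{E\in\mathcal E:E\supset G\}$, $G\subset X$ finite-dimensional, have the finite intersection property; let $\mathcal U$ be an ultrafilter on $\mathcal E$ containing them. Let $V=\prod_{\mathcal U}E$. Then $V$ is isomorphic to an ultraproduct of spaces $\ell_\infty^{\dim E}$, which is a $C(K)$ by (U4). Define $J:X\to V$ by letting $Jx$ be the class of the family equal to $x$ if $x\in E$ and $0$ otherwise, and $Q:V\to X^{**}$ by $Q[(e_E)]=w^*\text{-}\lim_{\mathcal U}e_E$. Both are bounded and linear, and $QJ$ is the canonical embedding $i:X\to X^{**}$. With $\kappa:X^*\to X^{***}$ canonical, $J^*(Q^*\kappa)=i^*\kappa=\mathrm{id}_{X^*}$. So $\mathrm{id}_{X^*}$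 factors through $V^*\simeq C(K)^*$, a space of measures. The image of the separable space $X^*$ in it is separable, so it consists of measures absolutely continuous with respect to one finite measure $\nu$. Thus $\mathrm{id}_{X^*}=T\iota$ with bounded $\iota:X^*\to L_1(\nu)$ and $T:L_1(\nu)\to X^*$.

**Step 2: $T$ factors through $\ell_1$.** Separable dual spaces have the Radon–Nikodým property, so there is a bounded strongly measurable $g$ with values in $X^*$ and $Tf=\int fg\,d\nu$ for $f\in L_1(\nu)$. Since $X^*$ is separable, there are countably valued measurable $G_k$ with $\|g-G_k\|_\infty\le2^{-k}$. Put $g_1=G_1$ and $g_k=G_k-G_{k-1}$ for $k\ge2$. Then $g=\sum g_k$ uniformly, and $g_k=\sum_jx_{k,j}1_{E_{k,j}}$ with $E_{k,j}$ disjoint for fixed $k$ and $\|x_{k,j}\|\le b_k$, where $b_k>0$ and $\sum b_k<\infty$. The operators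
$$f\mapsto\Big(b_k\int_{E_{k,j}}f\,d\nu\Big)_{k,j}\in\ell_1,\qquad e_{k,j}\mapsto x_{k,j}/b_k$$
from $L_1(\nu)$ to $\ell_1$ and from $\ell_1$ to $X^*$ have norms at most $\sum b_k$ and $1$. Their composition sends $f$ to $\sum_k\int fg_k\,d\nu=Tf$.

**Step 3.** Hence $X^*$ is isomorphic to a complemented subspace of $\ell_1$. It is infinite-dimensional, and by Pełczyński's theorem infinite-dimensional complemented subspaces of $\ell_1$ are isomorphic to $\ell_1$. $\square$

## Lindenstrauss spaces: Theorem B, part 3

In this section scalars are real. A *Lindenstrauss space* is a Banach space whose dual is isometric to some $L_1(\mu)$; for example $C(K)$ and $c_0$. We recall that the infinite-dimensional Lindenstrauss spaces are exactly the spaces which are $\mathcal L_\infty$ with every constant $>1$ (Lazar–Lindenstrauss, Acta Math. 126 (1971)). Every separable Lindenstrauss space is an isometric quotient of $C(\Delta)$, $\Delta$ the Cantor set (Johnson–Zippin, Israel J. Math. 16 (1973)); here a quotient map is isometric if it maps the open unit ball onto the open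 unit ball. Ultrapowers of Lindenstrauss spaces are Lindenstrauss.

Two consequences of the first fact, for an infinite-dimensional Lindenstrauss space $L$:

* (L1) *Every separable subspace $G$ of $L$ lies in a separable infinite-dimensional Lindenstrauss subspace.* Let $(g_k)$ be dense in $G$. Choose finite-dimensional $E_1\subset E_2\subset\cdots$ in $L$ such that $E_k$ contains $E_{k-1}$ (with $E_0=0$), $g_k$ and a vector outside $E_{k-1}$, and $d(E_k,\ell_\infty^{\dim E_k})\le1+\frac1k$. By Lemma 1 with $V=\bigcup E_k$ and $\lambda=1$, $\overline V$ is $\mathcal L_\infty$ with every constant $>1$: a finite-dimensional subspace of $V$ lies in all $E_k$ with $k$ large.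
* (L2) *If $D_1\subset D_2\subset\cdots$ are infinite-dimensional Lindenstrauss subspaces of $L$, then $\overline{\bigcup D_i}$ is Lindenstrauss.* Apply Lemma 1 with $V=\bigcup D_i$ and $\lambda=1$: a finite-dimensional subspace of $V$ lies in some $D_i$.

**Proposition 13.** Let $X=X_{n,\delta}$, $L$ a Lindenstrauss space, and let $u:X_{\mathcal W}\to L$, $p:L\to X_{\mathcal W}$ satisfy $pu=\mathrm{id}$. Then $\|u\|\|p\|\ge\frac{(n-1)\delta}2$.

*Proof.* We rerun the proof of Proposition 9. The algebra structure of $C(K)$ entered there only through Lemma 8, and now we apply that lemma on $C(\Delta)$ above a separable piece of $L$.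

$L$ is infinite-dimensional, since $X_{\mathcal W}$ embeds in it. Scale so that $\|u\|=1$, and let $\mu=\|p\|$; we may assume $n\ge2$. In Step 1 put $D_0=0$, and let $D_i$ be a separable infinite-dimensional Lindenstrauss subspace of $L$ containing $D_{i-1}\cup\{u(y_i)\}$, which exists by (L1). Leave the rest of Step 1 unchanged. Step 2 used only the choice of the $M_i$ and $Q_i$, so (P) and (2) hold as before, and $p(D)\subset A$. By (L2), $D=\overline{\bigcup D_i}$ is a separable Lindenstrauss space. Let $q:C(\Delta)\to D$ be an isometric quotient map.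

Let $\kappa'>1$. Since $\|u(y_m)\|\le1<\kappa'$, choose $z_m\in C(\Delta)$ with $qz_m=u(y_m)$ and $\|z_m\|\le\kappa'$. Put $\nu_i(g)=x^{pq(g)}(M_i)$ for $g\in C(\Delta)$. As before, $\nu_i\to0$ weak* by (2), and $\nu_i(z_m)=x^{pu(y_m)}(M_i)=1$ for $i\le m$. Lemma 8, applied to $\kappa'\nu_i$ and $z_m/\kappa'$, gives $i_1<i_2<\cdots$ and disjoint $w_k$ in the unit ball of $C(\Delta)$ with $\nu_{i_k}(w_k)\ge c/\kappa'$. Put $a_k=pq(w_k)\in A$. Then $\|\sum_{k\in F}\tau_ka_k\|\le\mu$ for finite $F$ and $|\tau_k|=1$, and $x^{a_k}(M_{i_k})\ge c/\kappa'$. Step 4, with $c/\kappa'$ in place of $c$, gives $\mu\ge(n-1)\delta c/\kappa'$. Let $\kappa'\to1$ and $c\to\frac12$. $\square$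

*Proof of Theorem B, part 3.* Suppose $(X_S)_{\mathcal U}$ is isomorphic to a complemented subspace of a Lindenstrauss space. Then its identity factors through that space with some constant $D$. Since $(X_j)_{\mathcal U}$ is $1$-complemented in $(X_S)_{\mathcal U}$, so does the identity of $(X_j)_{\mathcal U}$ for each $j\in S$. By Proposition 13,
$$D\ge\frac{(n_j-1)\delta_j}2>j\lambda_{j-1}\ge2j\qquad\text{for all }j\in S,$$
which is impossible, as $S$ is infinite.

If $X_S$ had the ultratype of a Lindenstrauss space $L$, then $(X_S)_{\mathcal U}\simeq L_{\mathcal V}$ for some $\mathcal U,\mathcal V$, and $L_{\mathcal V}$ is a Lindenstrauss space: again impossible. This covers the $C$-spaces. It also covers the spaces $Z$ of almost universal disposition, that is, those such that for all finite-dimensional $A\subset B$, every isometric embedding $A\to Z$ and every $\theta>0$ there is an extension $j:B\to Z$ with $(1+\theta)^{-1}\|b\|\le\|jb\|\le(1+\theta)\|b\|$. These are Lindenstrauss spaces, as we now check.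

Taking $A=0$ shows that $Z$ is infinite-dimensional. Let $E\subset Z$ be finite-dimensional and $\theta>0$. There is $T:E\to\ell_\infty^N$ with $\frac{\|x\|}{1+\theta}\le\|Tx\|\le\|x\|$. Let $B$ be $\mathbb R^N$ with unit ball $\operatorname{conv}\big(\frac1{1+\theta}B_{\ell_\infty^N}\cup T(B_E)\big)$, which lies between $\frac1{1+\theta}B_{\ell_\infty^N}$ and $B_{\ell_\infty^N}$. A point $s\frac b{1+\theta}+(1-s)Tx$ of it (with $\|b\|_\infty\le1$, $x\in B_E$, $0\le s\le1$) that lies in $T(E)$ has $s=0$ or $b=Tx'\in T(E)$. In the second case $\|x'\|\le1+\theta$, so $\frac b{1+\theta}\in T(B_E)$, and the point lies in $T(B_E)$. Hence $T:E\to B$ is isometric. Extending the inclusion $E\subset Z$, transported to $T(E)\subset B$, to an almost isometric $j:B\to Z$, we get $E\subset j(B)$ and $d(j(B),\ell_\infty^N)\le(1+\theta)^3$. So $Z$ is $\mathcal L_\infty$ with every constant $>1$, hence a Lindenstrauss space. $\blacksquare$
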